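# Subwords of P-recursive sequences modulo a prime

## 1. A parity word with two aligned blocks

Take the sequence given by $a_1=1$, $a_2=0$ and
$$n\,a_n=(n-2)\bigl(3a_{n-2}-2a_{n-1}\bigr)\qquad(n\ge 3).$$
The recurrence gives $3a_3=1\cdot 3$, then $4a_4=2\cdot(-2)$, then $5a_5=3\cdot(3+2)$, and so on. The first eight values are
$$1,\ 0,\ 1,\ -1,\ 3,\ -6,\ 15,\ -36 .$$
The division by $n$ has come out even each time. To see why it always does, let $F=\sum_{n\ge1}F_nz^n$ be the power series without constant term that satisfies
$$F+F^2=\frac{z}{1-z}. \tag{1}$$
Comparing coefficients of $z^n$ gives $F_n=1-\sum_{0<i<n}F_iF_{n-i}$. So $F$ exists, is unique, and has integer coefficients, with $F_1=1$ and $F_2=0$. Differentiating (1) gives $(1+2F)F'=1/(1-z)^2$. Also $(1+2F)^2=1+4(F+F^2)=(1+3z)/(1-z)$. Multiplying the first identity by $1+2F$ and clearing denominators, we get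
$$(1+3z)(1-z)F'=1+2F. \tag{2}$$
The coefficient of $z^{n-1}$ in (2), for $n\ge 2$ and with $F_0=0$, reads $nF_n+2(n-1)F_{n-1}-3(n-2)F_{n-2}=2F_{n-1}$. This is our recurrence, so $a_n=F_n$ for all $n$, and all $a_n$ are integers.

Now look at parities. Modulo $2$ we have $F(z)^2\equiv F(z^2)$, so (1) says that $\alpha_n=a_n\bmod 2$ satisfies $\alpha_n+\alpha_{n/2}=1$ in $\mathbb F_2$, where $\alpha_{n/2}$ is read as $0$ for odd $n$. By induction, $\alpha_n=1$ exactly when the exponent $v_2(n)$ of $2$ in $n$ is even:
$$1\,0\,1\,1\,1\,0\,1\,0\,1\,0\,1\,1\,1\,0\,1\,1\cdots$$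
This is called the period-doubling word. How many different blocks of $n$ consecutive letters does it contain? For $n=1$ there are two. All letters in odd positions are $1$, so $00$ never occurs. The blocks $10,01,11$ do occur, which makes three for $n=2$. For $n=3$, the five words without $00$, namely $101,011,111,110,010$, all occur.

To count for all $n$, put $\alpha_0=0$, fix $N=2^m$, and cut the word, starting at index $0$, into aligned blocks $b_q=(\alpha_{qN},\dots,\alpha_{qN+N-1})$. For $0<r<N$ we have $v_2(qN+r)=v_2(r)$, so every letter of $b_q$ except the first is the same for all $q$. Hence at most two blocks occur, whatever $m$ is. For $N=4$, for instance, they are $0101$ and $1101$.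

Given $n$, choose the smallest $N=2^m\ge n$, so that $N<2n$. A block of $n$ consecutive letters starts at some index $qN+\rho$ with $0\le\rho<N$, lies inside $b_qb_{q+1}$, and is determined by $(\rho,b_q,b_{q+1})$. There are at most $N\cdot 2\cdot 2<8n$ such triples. So the word has fewer than $8n$ blocks of length $n$, while an arbitrary binary word can have $2^n$.

We found the two blocks by an explicit formula. Does the mere existence of a recurrence with polynomial coefficients force such behavior?

## 2. Polynomial recurrences and the number of subwords

**Definition (P-recursive).** A sequence $(a_n)_{n\ge1}$ of integers is *P-recursive* if there are $k\ge0$ and polynomials $c_0,\dots,c_k\in\mathbb Q[x]$, with $c_0$ not identically zero, such that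
$$c_0(n)a_n+c_1(n)a_{n-1}+\cdots+c_k(n)a_{n-k}=0\qquad\text{for all } n>k .$$

The sequence of Section 1 is P-recursive with $k=2$, $c_0=x$, $c_1=2(x-2)$, $c_2=-3(x-2)$.

**Definition (subword).** A *subword* of an infinite word $(\alpha_1,\alpha_2,\dots)$ is a finite block of consecutive letters $\alpha_i\alpha_{i+1}\cdots\alpha_{i+n-1}$.

It is known that for P-recursive $(a_n)$ some finite binary word is not a subword of $(a_n\bmod 2)$. The slides "Enumeration of permutations" contain the following much stronger statement.

**Conjecture 0 (Garrabrant, Pak).** Let $\alpha_i=a_i\bmod 2$ for a P-recursive integer sequence $(a_n)$. Then the number of distinct subwords of $(\alpha_1,\alpha_2,\dots)$ of length $n$ is at most $Cn$, for some constant $C$ depending on $(a_n)$ and all $n\ge1$.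

The conjecture is true. We prove it for every prime $p$ and for values in the $p$-adic integers $\mathbb Z_p$. Recall that $\mathbb Z\subset\mathbb Z_p$, $\mathbb Q\subset\mathbb Q_p$ and $\mathbb Z_p/p\mathbb Z_p=\mathbb F_p$. Every nonzero element of $\mathbb Q_p$ is a power $p^v$ $(v\in\mathbb Z)$ times a unit of $\mathbb Z_p$. Every element of $\mathbb Z_p$ is congruent modulo $p^s$ to a nonnegative integer, for each $s$. We always put $a_0=0$, so $\alpha_0=0$.

**Theorem 1.** Let $a_n\in\mathbb Z_p$ $(n\ge1)$ satisfy $\sum_{i=0}^kc_i(n)a_{n-i}=0$ for all $n>k$, where $c_i\in\mathbb Q_p[x]$, $c_0\ne0$, $\deg c_i\le e$. Let $\alpha_n=a_n\bmod p\in\mathbb F_p$ and $K=(k+e+1)(k+e+3)$. Then: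

1. for each $m\ge0$ at most $p^K$ distinct blocks $b_q=(\alpha_{qp^m},\dots,\alpha_{qp^m+p^m-1})$, $q\ge0$, occur;
2. $(\alpha_n)_{n\ge1}$ has at most $p^{2K+1}n$ subwords of length $n$, for every $n\ge1$.

For integer sequences, rational $c_i$ and $p=2$, part 2 is Conjecture 0 with $C=2\cdot4^K$. In Section 1 we have $k=2$, $e=1$, $K=24$: the theorem allows $2^{24}$ blocks where only two occur. What matters is that the bound does not involve $m$.

## 3. Where the recurrence goes silent modulo $p$

If the recurrence can be solved modulo $2$, the question is easy. Suppose the $c_i$ have integer coefficients and $c_0(n)$ is odd for every $n>k$. Then $\alpha_n\equiv-\sum_{i\ge1}c_i(n)\alpha_{n-i}$ is determined by $n\bmod2$ and the $k$ previous letters. There are finitely many such states and each determines the next, so the word is eventually periodic and its number of subwords of length $n$ is bounded.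

A sensible person would therefore reduce the recurrence modulo $2$. In Section 1 this gives
$$n\,\alpha_n=n\,\alpha_{n-2}\quad\text{in }\mathbb F_2 .$$
For odd $n$ we learn that $\alpha_n=\alpha_{n-2}$. For even $n$ we learn $0=0$, and the recurrence no longer determines $\alpha_n$. Working modulo higher powers of $2$ does not stay bounded. To get $\alpha_8$ from $8a_8=6(3a_6-2a_7)$, that is, from $4a_8=3(3a_6-2a_7)$, one must know $3a_6-2a_7$ modulo $8$; in general the power of $2$ needed grows with $v_2(n)$.

Generating functions show the same loss. Modulo $2$, equation (2) becomes $(1+z^2)\bar F'=1$, which determines the odd coefficients of $\bar F$ and says nothing about the even ones. The cause is general. On $\mathbb F_p[[z]]$ the operator $D=d/dz$ satisfies $D^p=0$, since $D^pz^n=n(n-1)\cdots(n-p+1)z^{n-p}$ and a product of $p$ consecutive integers is divisible by $p$. So derivatives in characteristic $p$ see only $n\bmod p$, while we need $n\bmod p^m$ for every $m$.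

## 4. Divided powers, and counting dimensions before reducing

The operators that survive reduction are the divided powers $D^i/i!$. For $f=\sum a_nz^n$ we have
$$z^i\frac{D^i}{i!}f=\sum_{n}\binom ni a_nz^n, \tag{3}$$
which has coefficients in $\mathbb Z_p$ whenever $f$ does. The numbers $\binom ni$ with $i<p^m$, taken modulo $p$, detect $n\bmod p^m$. For $p=2$ and $N=4$, for example, $[n\equiv3 \bmod 4]\equiv\binom n3$ and $[n\equiv2\bmod4]\equiv\binom n2-3\binom n3\pmod 2$; at $n=6$ the latter is $15-60=-45$, odd, and at $n=7$ it is $21-105=-84$, even. (Here $[\,\cdot\,]$ is $1$ if the statement holds and $0$ otherwise.)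

There is an obstacle. The differential equation of $f$ expresses $D^if$ through $f,\dots,D^{h-1}f$, but after division by $i!$ the coefficients have large denominators, and these relations cannot be reduced modulo $p$.

The way around it is not to reduce the relations. Over $\mathbb Q_p$, where denominators are harmless, we bound the *dimension* of a space containing all the series we form. Those series themselves are integral, and passing from integral series to their reductions cannot increase dimension.

What should we count? For $N=p^m$ write
$$w_r(z)=\sum_{q\ge0}\alpha_{qN+r}z^q\in\mathbb F_p[[z]],\qquad 0\le r<N .$$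
These are the columns of the matrix $(\alpha_{qN+r})_{q,r}$, whose rows are the blocks $b_q$. If the columns span a space of dimension $d$, each row is determined by $d$ of its entries, so there are at most $p^d$ blocks. In Section 1, with $N\ge2$, each $w_r$ with $r>0$ is $0$ or $1/(1-z)$, and $d=2$. We want a bound on $d$ independent of $m$.

A first dimension count falls short. To extract residue classes modulo $N$ we need $D^i/i!$ for $i<N$, and the resulting series lie in a $\mathbb Q_p$-space whose dimension is a constant times $N$. This gives $d\le\text{const}\cdot N$, which is worthless as there are only $N$ columns. But the space has room for more: it also contains about $N$ shifts of each series, obtained by multiplying with $z^s$, $0\le s<N$. Shifts with different $s$ occupy different residue classes of exponents, so they are independent. Hence $dN\le\text{const}\cdot N$, and $N$ cancels.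

## 5. Proof of Theorem 1

Throughout, $\theta=zD$, and a bar denotes reduction modulo $p$.

**Step 1: from the recurrence to a differential equation.** This step produces a linear differential operator $L\neq0$ with polynomial coefficients that kills $f=\sum_{n\ge1}a_nz^n\in\mathbb Z_p[[z]]$, with control of its order and degrees.

Let $\mathcal L=\sum_{i=0}^kz^ic_i(\theta+i)$. Since $\theta z^n=nz^n$, we have $\mathcal Lz^n=\sum_ic_i(n+i)z^{n+i}$, so
$$\mathcal Lf=\sum_{i=0}^k\sum_{n\ge1}c_i(n+i)a_nz^{n+i}.$$
For $n>k$ the coefficient of $z^n$ is $\sum_ic_i(n)a_{n-i}=0$. So $\mathcal Lf$ is a polynomial of degree at most $k$, and $L:=D^{k+1}\mathcal L$ kills $f$.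

To write $L$ in terms of $D$, use $\theta^l=\sum_tS(l,t)z^tD^t$ with the Stirling numbers of the second kind; applied to $z^n$ this is the identity $n^l=\sum_tS(l,t)\,n(n-1)\cdots(n-t+1)$. Thus $\mathcal L=\sum_{t\le e}q_tD^t$, where $q_t$ is a combination of monomials $z^{i+t}$ with $i\le k$, $t\le e$, so $\deg q_t\le k+e$. Moreover $\mathcal L\ne0$, because $\mathcal Lz^n=c_0(n)z^n+(\text{higher terms})$ is nonzero for any $n$ with $c_0(n)\ne0$. Finally, $D\cdot qD^t=qD^{t+1}+q'D^t$, so left multiplication by $D$ raises the order by exactly one and does not raise the degrees of the coefficients. Hence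
$$L=\sum_{j=0}^hP_jD^j,\qquad P_h\ne0,\quad 1\le h\le k+e+1,\quad \deg P_j\le\delta:=k+e .$$
Multiplying $L$ by a suitable nonzero constant of $\mathbb Q_p$, we may assume that $P:=P_h\in\mathbb Z_p[z]$ and $\bar P\ne0$. The other $P_j$ lie in $\mathbb Q_p[z]$, and no integrality is asked of them.

In Section 1, $\mathcal L=\theta+2z(\theta-1)-3z^2\theta=PD-2z$ with $P=z+2z^2-3z^3$, and $\mathcal Lf=z$ by (2). Then $L=D^3\mathcal L=PD^4+(3+10z-27z^2)D^3+(6-54z)D^2-18D$, so $h=4$, $\delta=3$ and $\bar P=z+z^3$.

**Step 2: degrees grow linearly.** This step confines all derivatives of $f$, after multiplication by powers of $P$, to small explicit spaces. For $B\ge0$ let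
$$E_B=\Bigl\{\sum_{j<h}p_jD^jf:\ p_j\in\mathbb Q_p[z],\ \deg p_j\le B\Bigr\}.$$
It is spanned by the $h(B+1)$ series $z^aD^jf$ with $a\le B$, $j<h$, so $\dim_{\mathbb Q_p}E_B\le h(B+1)$. We claim
$$P^iD^if\in E_{\delta i}\qquad\text{for all } i\ge0. \tag{4}$$
For $i=0$ this says $f\in E_0$, true since $h\ge1$. Suppose $P^iD^if=\sum_{j<h}p_jD^jf$ with $\deg p_j\le\delta i$. Differentiating $P^iD^if$ and multiplying by $P$ gives
$$P\,D\bigl(P^iD^if\bigr)=iP'\,P^iD^if+P^{i+1}D^{i+1}f .$$
We solve for the last term and insert the expression for $P^iD^if$ twice:
$$P^{i+1}D^{i+1}f=\sum_{j<h}\bigl(Pp_j'-iP'p_j\bigr)D^jf+\sum_{j<h}Pp_jD^{j+1}f .$$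
In the last sum the terms with $j<h-1$ have the required shape. The term with $j=h-1$ is $p_{h-1}P_hD^hf=-p_{h-1}\sum_{j<h}P_jD^jf$, by $Lf=0$. Every coefficient has degree at most $\delta i+\delta=\delta(i+1)$. This proves (4).

**Step 3: reduction does not increase dimension.** This step transports dimension bounds from $\mathbb Q_p$ to $\mathbb F_p$. Let $g_1,\dots,g_s\in\mathbb Z_p[[z]]$ have $\mathbb F_p$-independent reductions; then they are $\mathbb Q_p$-independent. Indeed, a nontrivial relation $\sum\mu_jg_j=0$ can be multiplied by a power of $p$ so that all $\mu_j$ lie in $\mathbb Z_p$ and not all are divisible by $p$. Its reduction is a nontrivial relation among the $\bar g_j$, a contradiction.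

Consequently, for any subset of $E_B\cap\mathbb Z_p[[z]]$, the $\mathbb F_p$-span of the reductions has dimension at most $h(B+1)$: independent reductions from the subset come from $\mathbb Q_p$-independent elements of $E_B$.

**Step 4: extracting residue classes.** This step builds, from divided powers of $f$, integral series whose reductions are the columns $w_r$. Fix $m$ and put $N=p^m$. Let $\gamma_{r,i}=(-1)^{i-r}\binom ir$ for $0\le r,i<N$ (so $\gamma_{r,i}=0$ for $i<r$). For $0\le r,r'<N$, the identity $\binom ir\binom{r'}i=\binom{r'}r\binom{r'-r}{i-r}$, valid for $r\le i\le r'$, gives for $r\le r'$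
$$\sum_{i<N}\gamma_{r,i}\binom{r'}i=\binom{r'}r\sum_{i=r}^{r'}(-1)^{i-r}\binom{r'-r}{i-r}=\binom{r'}{r}(1-1)^{r'-r}=[r=r'],$$
and for $r>r'$ all terms vanish. So $\sum_{i<N}\gamma_{r,i}\binom{r'}i=[r=r']$ in all cases.

Next let $n=qN+n_0$ with $0\le n_0<N$. Since $(1+X)^N\equiv1+X^N\pmod p$, we have $(1+X)^n\equiv(1+X)^{n_0}(1+X^N)^q\pmod p$. Comparing coefficients of $X^i$ for $i<N$ gives $\binom ni\equiv\binom{n_0}i\pmod p$. Hence for all $n\ge0$
$$\sum_{i<N}\gamma_{r,i}\binom ni\equiv[\,n\equiv r\bmod N\,]\pmod p. \tag{5}$$
Put $f_r:=\sum_{i<N}\gamma_{r,i}\,z^i\frac{D^i}{i!}f$. By (3) it lies in $\mathbb Z_p[[z]]$, and by (3) and (5) its reduction keeps exactly the exponents $n\equiv r$: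
$$\bar f_r=\sum_{q\ge0}\alpha_{qN+r}z^{qN+r}=z^rw_r(z^N). \tag{6}$$

**Step 5: the rank is bounded independently of $m$.** Here we carry out the count with $N$ shifts. For $0\le r,s<N$ put
$$g_{r,s}=z^{N+s-r}P^Nf_r\in\mathbb Z_p[[z]];$$
the exponent $N+s-r$ is positive.

First, an upper bound. For $i<N$, (4) gives $P^ND^if=P^{N-i}\cdot P^iD^if\in E_{\delta(N-i)+\delta i}=E_{\delta N}$. Dividing by $i!$ keeps us in this $\mathbb Q_p$-space. In $g_{r,s}$ this series is multiplied by a constant times $z^{N+s-r+i}$, where $N+s-r+i\le N+2(N-1)=3N-2$. So $g_{r,s}\in E_B$ with $B=\delta N+3N-2$, and Step 3 yields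
$$\dim_{\mathbb F_p}\operatorname{span}\{\bar g_{r,s}\}\le h(B+1)\le h(\delta+3)N. \tag{7}$$

Now a lower bound. Since $N$ is a power of $p$ and $\bar P$ has coefficients in $\mathbb F_p$, we have $\bar P(z)^N=\bar P(z^N)$; this is why the exponent of $P$ was taken to be $N$. With (6),
$$\bar g_{r,s}=z^{N+s-r}\,\bar P(z^N)\,z^rw_r(z^N)=z^{N+s}\,\bar P(z^N)\,w_r(z^N).$$
Let $d=\dim_{\mathbb F_p}\operatorname{span}\{w_0,\dots,w_{N-1}\}$ and let $w_{r_1},\dots,w_{r_d}$ be a basis of the span. We claim that the $dN$ series $\bar g_{r_j,s}$ $(1\le j\le d,\ 0\le s<N)$ are independent. The exponents occurring in $\bar g_{r,s}$ are all congruent to $s$ modulo $N$, so a relation splits into one relation for each $s$. For fixed $s$ it reads $z^{N+s}\bar P(z^N)\sum_j\lambda_jw_{r_j}(z^N)=0$. As $\bar P\ne0$ and $\mathbb F_p[[z]]$ is a domain, $\sum_j\lambda_jw_{r_j}=0$, so all $\lambda_j=0$. Comparing with (7), $dN\le h(\delta+3)N$, that is,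
$$d\le h(\delta+3)\le(k+e+1)(k+e+3)=K .$$

**Step 6: from rank to subwords.** This step repeats the count of Section 1. Write $w_r=\sum_j\lambda_{r,j}w_{r_j}$ with $\lambda_{r,j}\in\mathbb F_p$. Reading off the coefficient of $z^q$ gives $\alpha_{qN+r}=\sum_j\lambda_{r,j}\alpha_{qN+r_j}$ for every $q$. So $b_q$ is determined by $(\alpha_{qN+r_1},\dots,\alpha_{qN+r_d})\in\mathbb F_p^d$, and at most $p^d\le p^K$ distinct blocks occur. This is part 1.

For part 2, let $n\ge1$ and let $m$ be minimal with $N=p^m\ge n$. Then $N<pn$: this is clear if $m=0$, and otherwise $p^{m-1}<n$. A subword of length $n$ starting at index $qN+\rho$ with $0\le\rho<N$ lies inside $b_qb_{q+1}$ and is determined by $(\rho,b_q,b_{q+1})$. So there are at most $N\cdot p^{2K}\le p^{2K+1}n$ of them. $\blacksquare$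

## 6. Eventually periodic, or at least $n+1$ subwords

From here on, "P-recursive" is meant in the sense of Theorem 1, over $\mathbb Q$ or over $\mathbb Q_p$. For an *integer* sequence the two agree. For given $k$ and $e$, the coefficients of the $c_i$ are the unknowns of a homogeneous linear system with rational coefficients, one equation for each $n>k$. Its solution space over $\mathbb Q_p$ is spanned by rational solutions, so if all rational solutions had $c_0=0$, all $p$-adic ones would too.

**Corollary 2 (dichotomy).** For a P-recursive sequence in $\mathbb Z_p$, the word $(a_n\bmod p)$ either is eventually periodic (bounded complexity), or has between $n+1$ and $Cn$ subwords of length $n$ for every $n$.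

*Proof.* The upper bound is Theorem 1. The rest is the Morse–Hedlund theorem: a word with at most $n$ subwords of length $n$, for some $n$, is eventually periodic. Here is the argument. Let $\pi(l)$ be the number of subwords of length $l$. Every subword extends to the right, so $\pi$ is nondecreasing. If $\pi(1)=1$ the word is constant. Otherwise $\pi(1)\ge2$, and if $\pi$ increased strictly on $1,\dots,n$ we would have $\pi(n)\ge n+1$. So $\pi(l+1)=\pi(l)$ for some $l<n$, which means that each subword of length $l$ has exactly one continuation by a letter. Some subword of length $l$ occurs at two positions, and from there on the word repeats. $\square$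

## 7. Composite moduli, and why linear growth is sharp

**Theorem 3 (arbitrary moduli).** Let $M\ge2$ have exactly $\omega$ distinct prime factors. For every P-recursive integer sequence, $(a_n\bmod M)$ has $O(n^\omega)$ subwords of length $n$. In particular there are $O(n)$ when $M$ is a prime power. The exponent $\omega$ is best possible for every $M$: there is a P-recursive integer sequence with at least $\prod_{p\mid M}n/p^2$ subwords of length $n$ mod $M$, for all $n\ge\max_{p\mid M}p$.

**Step 1: sums and products.** We need that sums and products of P-recursive sequences are P-recursive (Stanley, *Enumerative Combinatorics 2*, §6.4). Let $\mathcal G$ be the ring of germs at infinity of sequences over a field $F$ of characteristic $0$: two sequences are identified if they agree for all large $n$. A nonzero polynomial has finitely many integer zeros, so the field $F(n)$ of rational functions sits inside $\mathcal G$. We show that $(a_n)$ is P-recursive if and only if its shifts $(a_{n+j})_n$, $j\ge0$, span a finite-dimensional $F(n)$-space in $\mathcal G$.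

If the recurrence holds, then $a_n$ lies in the span of $a_{n-1},\dots,a_{n-k}$. Replacing $n$ by $n+j$ and inducting on $j$, so does every $a_{n+j}$. Conversely, if the span is finite-dimensional, there is a relation $\sum_{j=0}^kr_j(n)a_{n+j}=0$ for large $n$ with $r_k\ne0$. Clear denominators and replace $n$ by $n-k$; this is a recurrence with $c_0\ne0$, valid for all large $n$. Multiplying it by a polynomial that vanishes at the finitely many exceptional $n>k$ makes it valid for all $n>k$.

If the shifts of $a$ span $V$ and those of $b$ span $W$, then the shifts of $a+b$ lie in $V+W$, and those of $ab$ lie in the span of all products of a basis element of $V$ with one of $W$. Both spaces are finite-dimensional.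

**Step 2: upper bound for prime powers.** Let $M=p^\epsilon$. The purpose of this step is to encode $a_n\bmod p^\epsilon$ by several P-recursive sequences modulo $p$. For $0\le j<\epsilon$ put $a_n^{(j)}=\binom{a_n}{p^j}$. It is an integer and a polynomial in $a_n$ with rational coefficients, so $(a_n^{(j)})$ is P-recursive by Step 1. We claim that $a_n^{(j)}$ is congruent modulo $p$ to the $j$-th $p$-adic digit of $a_n$. For $a_n\ge0$ this is Lucas' theorem. For negative $a_n$, replace $a_n$ by $a_n+p^s\ge0$ with $s>j$ large. This does not change the digits with index below $s$. It does not change the binomial coefficient modulo $p$ either, since $\binom{x+p^s}{i}=\sum_l\binom{p^s}l\binom x{i-l}\equiv\binom xi\pmod p$ for $0\le i<p^s$.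

So $a_n\bmod p^\epsilon$ and $(a_n^{(0)},\dots,a_n^{(\epsilon-1)})\bmod p$ determine each other. By Theorem 1(1), each coordinate word has a number of aligned blocks of length $p^m$ that is bounded independently of $m$; hence so has the joint word, with the product of the bounds as a bound, $A$ say. The count of Section 5, Step 6, gives at most $N A^2\le pA^2n$ subwords of length $n$.

**Step 3: upper bound in general.** A subword mod $M$ is determined, by the Chinese remainder theorem, by its reductions modulo the $\omega$ prime powers exactly dividing $M$. By Step 2 there are $O(n)$ possibilities for each of these, hence $O(n^\omega)$ subwords in all.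

**Step 4: a sequence for each prime.** For the lower bound we generalize (1). For a prime $p$, the equation
$$F+F^p=\frac z{1-z}$$
has a unique solution $F=F^{(p)}=\sum_{n\ge1}F_n^{(p)}z^n\in z\mathbb Z[[z]]$, because the coefficient of $z^n$ in $F^p$ involves only $F_1,\dots,F_{n-1}$.

We need that $(F_n^{(p)})$ is P-recursive. The series is algebraic, hence D-finite (Stanley, *Differentiably finite power series*, European J. Combin. 1 (1980)), meaning that it satisfies a nontrivial linear differential equation with polynomial coefficients. In our case this is short. Differentiating gives $(1+pF^{p-1})F'=1/(1-z)^2$, where $1+pF^{p-1}$ has constant term $1$ and is not zero. So $F'$ lies in the field $\mathbb Q(z)(F)$, which has finite dimension over $\mathbb Q(z)$ and is therefore closed under $D$. Thus $F,F',F'',\dots$ are linearly dependent over $\mathbb Q(z)$, and we get $\sum_jP_jD^jF=0$ with polynomials $P_j=\sum_aP_{j,a}z^a$, not all zero.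

The coefficient of $z^n$ in this equation, for large $n$, is a sum of terms $F_{n-\ell}$, where $\ell=a-j$, with coefficients
$$\sum_jP_{j,\ell+j}\,(n-\ell)(n-\ell-1)\cdots(n-\ell-j+1).$$
The nonzero summands have distinct degrees $j$ in $n$. So this polynomial is nonzero as soon as some $P_{j,\ell+j}\neq0$. Let $\ell_0$ be the smallest $\ell$ with nonzero coefficient and replace $n$ by $n+\ell_0$. We obtain a recurrence with $c_0\ne0$ for all large $n$, and as in Step 1 it can be made valid for all $n>k$.

Modulo $p$ we have $\bar F(z)^p=\bar F(z^p)$, so $\varepsilon_n=F_n^{(p)}\bmod p$ satisfies $\varepsilon_n+\varepsilon_{n/p}=1$ for $n\ge1$, with $\varepsilon_{n/p}=0$ if $p\nmid n$. By induction on $v_p(n)$,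
$$F_n^{(p)}\equiv[\,v_p(n)\text{ even}\,]\pmod p .$$

**Step 5: a long subword knows its position.** We claim: if $p^{m+1}\le n$, the word of $F^{(p)}\bmod p$ at positions $t+1,\dots,t+n$ determines $t\bmod p^m$. Suppose $t$ and $t'$ give the same word and $\Delta=t'-t$ has $s=v_p(\Delta)<m$. Since $n\ge p^{m+1}\ge p^{s+2}$, among $t+1,\dots,t+n$ there is an $x\equiv p^{s+1}\pmod{p^{s+2}}$, so $v_p(x)=s+1$. Then $v_p(x+\Delta)=s$. The exponents $s+1$ and $s$ have different parity, so the letters at $x$ and $x+\Delta$ differ. But these letters stand at the same place in the two words, a contradiction.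

**Step 6: combining the primes.** For $p\mid M$ choose integers $u_p$ with $u_p\equiv1\pmod p$ and $u_p\equiv0\pmod{p'}$ for the other primes $p'\mid M$, and let $a_n=\sum_{p\mid M}u_pF_n^{(p)}$. By Step 1 this is P-recursive. Since $a_n\equiv F_n^{(p)}\pmod p$, the residue $a_n\bmod M$ determines each $F_n^{(p)}\bmod p$. For $n\ge\max_{p\mid M}p$ choose $m_p\ge0$ with $p^{m_p+1}\le n<p^{m_p+2}$. By Step 5, the word mod $M$ at positions $t+1,\dots,t+n$ determines $t\bmod p^{m_p}$ for every $p\mid M$. By the Chinese remainder theorem every tuple of residues occurs for some $t\ge0$, so there are at least $\prod_pp^{m_p}\ge\prod_pn/p^2$ subwords. $\blacksquare$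

For $M=2$ the example is the sequence of Section 1, with $F=\frac12\bigl(-1+\sqrt{(1+3z)/(1-z)}\bigr)$. Its parity word has at least $n/4$ subwords of length $n$ for every $n\ge2$, so the linear growth in Conjecture 0 cannot be improved.

## 8. A parity word that is not 2-automatic

One might hope to get linear growth from finite automata.

**Definition (2-automatic).** A sequence $(u_n)$ is *2-automatic* if there is a finite automaton which, after reading the binary digits of $n$ from the most significant one on, is in a state that determines $u_n$.

The word of Section 1 is an example. The automaton remembers the parity of the number of zeros read since the last $1$ (a digit $1$ resets it to even, a digit $0$ flips it), and the output is $1$ when the parity is even. The next result shows that Conjecture 0 does not follow from automaticity.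

**Proposition 4.** Let $g(x)=x^3+x^2+x+2$ and
$$a_n=\frac{1\cdot3\cdots(2n-1)}{n!}\prod_{j=0}^{n-1}g(j),\qquad n\,a_n=(2n-1)\,g(n-1)\,a_{n-1}\quad(n>1).$$
Then $a_n\in\mathbb Z$ and $(a_n\bmod2)$ is not 2-automatic.

**Step 1: the values are integers, and $a_n\equiv\binom\alpha n$ modulo $2$ for a root $\alpha$ of $g$.** Since $\frac{1\cdot3\cdots(2n-1)}{n!}=2^{-n}\binom{2n}n$, the number $a_n$ is integral at all odd primes. For the prime $2$, note that $g\equiv x(x^2+x+1)\pmod2$ with coprime factors. By Hensel's lemma $g=(x-\alpha)u(x)$ over $\mathbb Z_2$ with $\alpha\in\mathbb Z_2$ and $u\equiv x^2+x+1\pmod2$. For every integer $j$ the value $u(j)\equiv j(j+1)+1$ is odd. Now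
$$\prod_{j=0}^{n-1}(j-\alpha)=(-1)^n\alpha(\alpha-1)\cdots(\alpha-n+1)=(-1)^n\,n!\binom\alpha n,$$
so $a_n=\pm\binom\alpha n$ times $1\cdot3\cdots(2n-1)\prod_{j<n} u(j)$, which is a unit of $\mathbb Z_2$. The polynomial $\binom xn$ is continuous on $\mathbb Z_2$ and takes integer values on the dense set of nonnegative integers, so $\binom\alpha n\in\mathbb Z_2$. Thus $a_n\in\mathbb Z_2$, and $a_n$ is an integer. Signs and units do not matter modulo $2$, so $a_n\equiv\binom\alpha n\pmod2$.

**Step 2: the letters at powers of $2$ are the digits of $\alpha$.** Choose a nonnegative integer $A$ so close to $\alpha$ that $A\equiv\alpha\pmod{2^{m+1}}$ and $\binom A{2^m}\equiv\binom\alpha{2^m}\pmod2$. By Lucas' theorem $\binom A{2^m}$ is congruent to the $m$-th binary digit of $A$, which is that of $\alpha$. So $a_{2^m}\bmod2$ is the $m$-th binary digit of $\alpha$. As a check, $g(2)=16$ and $g'(2)=17$ is odd, so $\alpha\equiv2\pmod{16}$ and the digits of $\alpha$ begin $0,1,0,0$. Directly, $a_1=2$, $a_2=\frac32\cdot2\cdot5=15$, $a_3=\frac53\cdot16\cdot15=400$, $a_4=\frac74\cdot41\cdot400=28700$, and $a_1,a_2,a_4$ have parities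 $0,1,0$.

**Step 3: the digits of $\alpha$ are not eventually periodic.** A $2$-adic integer with eventually periodic digits is rational, by summing a geometric series. A rational root of the monic polynomial $g$ would be an integer dividing $2$, but $g(1)=5$, $g(-1)=1$, $g(2)=16$, $g(-2)=-4$. So $\alpha\notin\mathbb Q$.

**Step 4: conclusion.** If $(u_n)$ is 2-automatic, then $(u_{2^m})_m$ is eventually periodic: feed the automaton the digits $1\,0\,0\,0\cdots$ of powers of $2$. After the initial $1$ the same map on a finite set of states is applied at every digit, so the states eventually repeat periodically. By Steps 2 and 3, $(a_{2^m}\bmod2)_m$ is not eventually periodic. Hence $(a_n\bmod2)$ is not 2-automatic. $\blacksquare$
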